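# Quaternionic structures that are not realizable

Throughout, all fields have characteristic $\neq 2$. For a field $K$ we write $(x,y)_K$ for the class of the quaternion algebra with slots $x,y\in K^\times$ in ${}_2\mathrm{Br}(K)$, written additively; it is bilinear in $x,y$, depends only on square classes, and $(x,-x)_K=0$. We use constantly that $(x,y)_K=0$ if and only if $x=u^2-yv^2$ for some $u,v\in K$. Finally, $K(2)$ denotes the maximal pro-$2$ Galois extension of $K$, that is, the compositum of all finite Galois $2$-extensions of $K$ in a separable closure, and $G_K(2)=\mathrm{Gal}(K(2)/K)$.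

## 1. The field $\mathbb R((t))$ and its two euclidean factors

Let $K=\mathbb R((t))$. Every nonzero element is $r\,t^n(1+\varepsilon)$ with $r\in\mathbb R^\times$ and $\varepsilon$ a power series without constant term. Since $1+\varepsilon$ is a square, there are four square classes: $1,-1,t,-t$.

Now the quaternion classes. A nonzero sum $x^2+y^2$ in $K$ has even order and positive leading coefficient. Hence none of $-1$, $t$, $-t$ has the form $x^2+y^2$, which says that
$$A=(-1,-1)_K,\qquad B=(-1,t)_K,\qquad A+B=(-1,-t)_K$$
are all nonzero. So $0,A,B,A+B$ are distinct. The remaining symbols are $(t,-t)=0$, $(t,t)=(t,-1)+(t,-t)=B$ and $(-t,-t)=(-t,-1)+(-t,t)=A+B$. There are exactly four quaternion classes.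

Compare this with two copies of $\mathbb R$. Over $\mathbb R$ the square classes are $\pm1$, and the symbol is nontrivial only at $(-1,-1)$; write its value as $1\in\mathbb F_2$. Take pairs: square classes $(\pm1,\pm1)$, symbols computed coordinatewise in $\mathbb F_2\times\mathbb F_2$. Put $t=(1,-1)$, $-t=(-1,1)$, $-1=(-1,-1)$. Then the symbol of $(t,t)$ is $(0,1)$, that of $(-t,-t)$ is $(1,0)$, that of $(-1,-1)$ is $(1,1)$, and that of $(t,-t)$ is $(0,0)$. With $B=(0,1)$, $A+B=(1,0)$, $A=(1,1)$ this is exactly the table of $\mathbb R((t))$. So the quadratic data of $\mathbb R((t))$ are a product of two copies of those of $\mathbb R$.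

Each projection of this product comes from a field extension. Let $L=\bigcup_n\mathbb R((t^{1/2^n}))$. It lies in $K(2)$, because each $K(i,t^{1/2^n})$ is a Galois $2$-extension of $K$. In $L$ the elements $t^{j/2^n}$ are all squares, so the square classes of $L$ are $\pm1$, and $(-1,-1)_L\ne0$ as before. Extending scalars from $K$ to $L$ sends $t\mapsto1$, $-t\mapsto-1$, and $B=(-1,t)\mapsto0$, $A\mapsto(-1,-1)_L$: this is the first projection. Replacing $t$ by $-t$ gives the second.

Look at how $L$ was made. Adjoining $\sqrt t$ alone is not enough: $K(\sqrt t)=\mathbb R((\sqrt t))$ has a new square class, that of $\sqrt t$, which does not come from $K$. To get rid of it one has to make $c\sqrt t$ a square for some $c\in K^\times$; above we took $c=1$, and then we did the same with $t^{1/4}$, and so on. The question of this lecture is whether this can always be carried out: *if the quadratic data of a field $K$ split as a product, is each factor the data of some field between $K$ and $K(2)$?* The need to choose $c$ will turn out to be the whole difficulty.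

## 2. Quaternionic structures, products, realizability

The following notion, due to Marshall, axiomatizes "square classes with a quaternion symbol".

**Definition 2.1.** A *quaternionic structure* is a triple $\mathcal Q=\langle G,Q,q\rangle$, where $G$ is a group of exponent $2$ with a distinguished element $-1$ (write $-x=(-1)x$), $Q$ is a set with a distinguished element $0$, and $q:G\times G\to Q$ is a surjective map such that for all $a,b,c,d\in G$:

1. $q(a,b)=q(b,a)$;
2. $q(a,-a)=0$;
3. $q(a,b)=q(a,c)$ if and only if $q(a,bc)=0$;
4. if $q(a,b)=q(c,d)$, then there is $x\in G$ with $q(a,b)=q(a,x)$ and $q(c,d)=q(c,x)$.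

A *morphism* $\langle G,Q,q\rangle\to\langle G',Q',q'\rangle$ is a group homomorphism $\alpha:G\to G'$ with $\alpha(-1)=-1$ together with a map $\beta:Q\to Q'$ such that $\beta(q(a,b))=q'(\alpha a,\alpha b)$. The *direct product* of $\langle G_1,Q_1,q_1\rangle$ and $\langle G_2,Q_2,q_2\rangle$ is $\langle G_1\times G_2,Q_1\times Q_2,q\rangle$ with distinguished element $(-1,-1)$ and $q$ computed coordinatewise; the projections are morphisms.

**Definition 2.2.** For a field $K$ put $\mathcal Q(K)=\langle K^\times/K^{\times2},Q_K,q_K\rangle$, where the distinguished element is the class of $-1$, $Q_K\subseteq{}_2\mathrm{Br}(K)$ is the set of classes of quaternion algebras, $0$ is the trivial class, and $q_K(a,b)=(a,b)_K$. For an extension $L/K$, $\mathrm{Res}:\mathcal Q(K)\to\mathcal Q(L)$ is the morphism given by the natural map on square classes and by scalar extension.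

Axioms (1)–(3) for $\mathcal Q(K)$ follow from bilinearity and the relation $(a,-a)=0$. Axiom (4) is the common slot property. If the common value is $0$, take $x=1$. Otherwise let $D$ be the quaternion division algebra with $[D]=(a,b)=(c,d)$, and let $p,r\in D$ be pure quaternions with $p^2=a$, $r^2=c$. In the $3$-dimensional space of pure quaternions, anticommuting with $p$ and with $r$ are two linear conditions, so some pure $z\neq0$ anticommutes with both; $z^2=x\ne0$ since $D$ is a division algebra, and $[D]=(a,x)=(c,x)$.

**Examples 2.3.** (i) $\mathcal Q(\mathbb R)=\langle\{\pm1\},\{0,1\},q\rangle$ with $q(-1,-1)=1$. Section 1 says $\mathcal Q(\mathbb R((t)))\cong\mathcal Q(\mathbb R)\times\mathcal Q(\mathbb R)$.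

(ii) For $K=\mathbb C((t))$ the square classes are $1,t$, and $(t,t)=(t,-1)=0$. So $\mathcal Q(K)=\langle\{1,t\},\{0\},0\rangle$ with $-1=1$.

(iii) Let $V$ be an $\mathbb F_2$-vector space with a nondegenerate alternating form $\beta\neq0$. Then $\langle V,\mathbb F_2,\beta\rangle$, with the neutral element as $-1$, is a quaternionic structure. Axioms (1)–(3) are bilinearity and $\beta(v,v)=0$. For (4), suppose $\beta(a,b)=\beta(c,d)=\epsilon$. If $a=c$, take $x=b$. If $a$ or $c$ is the neutral element, then $\epsilon=0$ and the neutral $x$ works. Otherwise $a,c$ are linearly independent, so by nondegeneracy are the functionals $\beta(a,\cdot),\beta(c,\cdot)$, and some $x$ has $\beta(a,x)=\beta(c,x)=\epsilon$. For $\dim V=2$ this is $\mathcal Q(\mathbb C((s))((t)))$: the square classes are generated by $s,t$, $(s,s)=(t,t)=0$ because $-1$ is a square, and $(s,t)\ne0$ by (F2) below.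

The next definition is due to Arason, Elman and Jacob.

**Definition 2.4.** A quaternionic structure $\mathcal Q$ is *realizable* if for every field $K$ and every decomposition $\mathcal Q(K)=\mathcal Q\times\mathcal Q'$ (meaning an isomorphism of $\mathcal Q(K)$ with the direct product) there is a subextension $K\subseteq L\subseteq K(2)$ such that $\mathrm{Res}:\mathcal Q(K)\to\mathcal Q(L)$ coincides with the projection $\mathcal Q\times\mathcal Q'\to\mathcal Q$; that is, there is an isomorphism $\mathcal Q\cong\mathcal Q(L)$ whose composite with the projection is $\mathrm{Res}$.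

It is known that $\mathcal Q=\langle G,Q,q\rangle$ is realizable in each of these cases: (a) $\mathcal Q$ is non-basic, i.e. $G\ne\{1,-1\}$ and there is $x\in G$ with $q(x,y)\neq0$ for all $y\in G\setminus\{1,-x\}$ and $q(-x,y)\ne0$ for all $y\in G\setminus\{1,x\}$; (b) $\mathcal Q$ is completely degenerate, i.e. $Q=\{0\}$; (c) $\mathcal Q$ is euclidean, i.e. $G=\{1,-1\}$ and $|Q|=2$. The factors in Section 1 are of type (c), Example 2.3(ii) is of type (b), and the plane in 2.3(iii) is of type (a): for any $x\neq1$ we have $\beta(x,y)\ne0$ as soon as $y\notin\{1,x\}$.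

The paper "On Fields With Finite Brauer Groups" is the source of the problem: prove or disprove that *every* quaternionic structure is realizable. The statement is false, and we prove three theorems about this. Mind the quantifiers: to show that $\mathcal Q$ is not realizable it is enough to find *one* field $K$ and *one* decomposition $\mathcal Q(K)=\mathcal Q\times\mathcal Q'$ for which there is no $L$. Theorem C shows that the choice of $K$ can matter.

## 3. Brauer groups of function fields, and the field $K(2)$

We collect the textbook facts. Recall that an extension $E'/E$ is regular if $E'\otimes_E\bar E$ is a domain; then $E$ is algebraically closed in $E'$. Regular extensions compose and pass to unions of chains, and purely transcendental extensions are regular.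

**(F1)** Let $A$ be a central simple $E$-algebra and $X=\mathrm{SB}(A)$ its Severi–Brauer variety. For the quaternion algebra with slots $a,b$ this is the conic $aX^2+bY^2=Z^2$. We write $\mathrm{SB}(\beta)$ if $A$ has class $\beta$. Then $E(X)/E$ is regular, and
$$\ker\big(\mathrm{Br}\,E\to\mathrm{Br}\,E(X)\big)=\langle[A]\rangle$$
(Witt for conics; Amitsur). If $A$ is split, $E(X)/E$ is purely transcendental. If $a\in E\setminus E^2$, then $E(X)(\sqrt a)$ is the function field of $X$ over $E(\sqrt a)$. *Example.* For $(-1,-1)$ over $\mathbb R$ we get $\mathbb R(x,y)$ with $x^2+y^2=-1$; visibly $(-1,-1)$ dies there. Over $\mathbb C$ the conic has a point and the field becomes $\mathbb C(s)$.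

**(F2)** If $M(T)/M$ is purely transcendental, for any set $T$ of variables, then $\mathrm{Br}\,M\to\mathrm{Br}\,M(T)$ is injective. If $x\in M^\times\setminus M^{\times2}$, then $(x,t)_{M(t)}\neq0$. For the second claim, suppose $t=u^2-xv^2$ already in $M((t))$. If $u,v$ have different orders, the right side has even order; if they have equal order, with leading coefficients $u_0,v_0$, its leading coefficient is $u_0^2-xv_0^2\ne0$ because $x$ is not a square in $M$, and the order is again even. But $t$ has order $1$.

**(F3)** If $a\in K^\times\setminus K^{\times 2}$, every class in $\ker(\mathrm{Br}\,K\to\mathrm{Br}\,K(\sqrt a))$ has the form $(a,x)_K$. Also the kernel of $K^\times/K^{\times2}\to K(\sqrt a)^\times/K(\sqrt a)^{\times2}$ is $\{1,a\}$: if $x=(u+v\sqrt a)^2$ with $x,u,v\in K$, then $uv=0$, so $x=u^2$ or $x=av^2$.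

**(F4)** Brauer groups commute with direct limits. So if $K$ is the union of a chain of fields $K_n$, every class of ${}_2\mathrm{Br}(K)$ comes from some ${}_2\mathrm{Br}(K_n)$, and a class over $K_n$ that dies over $K$ dies over some $K_m$.

**(F5)** $K(2)$ is quadratically closed: an element $x\in K(2)$ lies in a finite Galois $2$-extension $K'/K$, and adjoining to $K'$ the square roots of all conjugates of $x$ gives again a Galois $2$-extension of $K$. If $K\subseteq P\subseteq K(2)$ and $P$ is quadratically closed, then $P=K(2)$, because a nontrivial pro-$2$ group $\mathrm{Gal}(K(2)/P)$ would have an open subgroup of index $2$. If $K\subseteq L\subseteq K(2)$, then $L(2)=K(2)$: indeed $K(2)/L$ is Galois with pro-$2$ group, so $K(2)\subseteq L(2)$, and $K(2)$ is quadratically closed.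

**(F6)** Kummer theory gives $H^1(G_K(2),\mathbb F_2)=K^\times/K^{\times2}$; write $\chi_a$ for the character of $a$. Inflation $H^2(G_K(2),\mathbb F_2)\to{}_2\mathrm{Br}(K)$ is injective: by the five-term sequence its kernel is a quotient of a subgroup of $H^1$ of the absolute Galois group of $K(2)$, and this $H^1$ vanishes since $K(2)$ is quadratically closed. It sends $\chi_a\cup\chi_b$ to $(a,b)_K$. All this is compatible with field extensions.

**(F7)** For an extension $M/F$, take $F(2)$ inside a separable closure of $M$. Then $M\cdot F(2)\subseteq M(2)$, and the restriction $G_M(2)\to G_F(2)$ has image $\mathrm{Gal}(F(2)/M\cap F(2))$ and kernel $\mathrm{Gal}(M(2)/M\cdot F(2))$.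

**(F8)** If $G=A*B$ is a free pro-$2$ product, restriction gives $H^n(G,\mathbb F_2)\cong H^n(A,\mathbb F_2)\oplus H^n(B,\mathbb F_2)$ for $n\ge1$.

## 4. A radical square class and the new class $\sqrt a$

We look for a decomposition with the smallest possible second factor.

**Definition 4.1.** An element $a\in K^\times$ is *radical* if $(a,b)_K=0$ for all $b\in K^\times$.

For instance, in $\mathbb C((t))$ every element is radical. In $\mathbb R((t))$ the element $t$ is not, since $(t,-1)\neq0$.

From now on $i$ denotes a square root of $-1$; if $i\in K$, then $-1=1$ in $K^\times/K^{\times2}$.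

**Proposition 4.2.** Let $i\in K$ and let $a\in K\setminus K^2$ be radical. Let $G_1$ be any subgroup complement of $\{1,a\}$ in $K^\times/K^{\times2}$. Then $\mathcal Q_1=\langle G_1,Q_K,q_K|\rangle$ and $\mathcal Q_2=\langle\{1,a\},\{0\},0\rangle$ (both with $-1=1$) are quaternionic structures, and $\mathcal Q(K)=\mathcal Q_1\times\mathcal Q_2$.

*Proof.* Since $a$ is radical, $(xa^\varepsilon,ya^\delta)_K=(x,y)_K$ for all $x,y\in G_1$ and $\varepsilon,\delta\in\{0,1\}$. Hence $q_K$ restricted to $G_1\times G_1$ is already surjective onto $Q_K$. Axioms (1)–(3) restrict to the subgroup $G_1$, which contains $1=-1$. In axiom (4), with $a,b,c,d$ there taken from $G_1$, we find some $x\in K^\times/K^{\times2}$; replacing $x$ by its $G_1$-component does not change any symbol. The axioms for $\mathcal Q_2$ are trivial. Multiplication $G_1\times\{1,a\}\to K^\times/K^{\times2}$ and $Q_K\times\{0\}=Q_K$ give the isomorphism. $\square$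

Let us now try to *realize* the projection onto $\mathcal Q_1$, as in Section 1. We need $L$ in which $a$ is a square, every square class comes from $K$, and no two classes of $Q_K$ become equal. The obvious start is $K_1=K(\sqrt a)$, and it behaves very well. By (F3) exactly the class $a$ is lost on square classes. And $Q_K\to Q_{K_1}$ is injective: if two classes of $Q_K$ agree over $K_1$, their difference is some $(a,x)_K$, which is $0$.

The only defect of $K_1$ is new square classes, and there always is one: no $c\sqrt a$ with $c\in K^\times$ is a square in $K_1$, because its norm to $K$ is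
$$(c\sqrt a)(-c\sqrt a)=-c^2a=(ic)^2a\notin K^2.\tag{1}$$
So we must choose some $c\in K^\times$ and pass to $K_2=K_1(\sqrt{c\sqrt a})$. By (F3) this kills exactly the classes $(c\sqrt a,x)_{K_1}$ with $x\in K_1^\times$. Here the construction can stop: if one of these is the restriction of a nonzero class of $Q_K$, then that class is lost in $K_2$ and in every larger field. When does it happen for $x=b\in K^\times$? It happens whenever $(c\sqrt a,b)_{K_1}$ is nonzero and comes from $K$. The next lemma says that it *always* comes from $K$.

**Lemma 4.3.** Let $i\in K$, $a\in K\setminus K^2$, $K_1=K(\sqrt a)$, $b\in K^\times$, $(a,b)_K=0$. Then there is $d\in K^\times$ with $(\sqrt a,b)_{K_1}=(d,b)_{K_1}$.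

*Proof.* If $b\in K_1^2$, both sides vanish for $d=1$. Let $b\notin K_1^2$. Since $(a,b)_K=0$, write $a=u^2-bv^2$ with $u,v\in K$. If $u=0$, then $v\ne0$ and $b=-av^{-2}=(i\sqrt a/v)^2\in K_1^2$, a contradiction. So $u\neq0$. The element $y=iu+\sqrt a+iv\sqrt b$ of $K_1(\sqrt b)$ has norm to $K_1$
$$(iu+\sqrt a)^2-b(iv)^2=(a-u^2+bv^2)+2iu\sqrt a=2iu\sqrt a .$$
A nonzero norm from $K_1(\sqrt b)$ has trivial symbol with $b$, so $(2iu\sqrt a,b)_{K_1}=0$. Take $d=2iu$. $\square$

*Example.* Take $b=1-a$ with $a\ne1$, so $u=v=1$ and $d=2i=(1+i)^2$. The lemma predicts $(\sqrt a,1-a)_{K_1}=0$. Directly: $(\sqrt a,1-a)=(\sqrt a,1-\sqrt a)+(\sqrt a,1+\sqrt a)$; the first symbol is $0$, and the second equals $(-\sqrt a,1+\sqrt a)=0$ because $-1$ is a square.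

The failed construction now becomes an obstruction to *every* $L$.

**Proposition 4.4.** Let $i\in K$, let $a\in K\setminus K^2$ be radical, $K_1=K(\sqrt a)$.

1. Suppose $L/K$ is an extension with $\sqrt a\in L$, $K^\times\to L^\times/L^{\times2}$ surjective and $\mathrm{Res}:Q_K\to Q_L$ injective. Then there is $c\in K^\times$ with $(c\sqrt a,b)_{K_1}=0$ for all $b\in K^\times$.
2. With $\mathcal Q_1,\mathcal Q_2$ as in Proposition 4.2, if $\mathrm{Res}:\mathcal Q(K)\to\mathcal Q(L)$ coincides with the projection $\mathcal Q_1\times\mathcal Q_2\to\mathcal Q_1$, then $L$ satisfies the hypotheses of part 1.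

*Proof.* 1. By surjectivity the class of $\sqrt a$ in $L$ comes from $K$: write $\sqrt a=c\ell^2$ with $c\in K^\times$, $\ell\in L^\times$. Then $c\sqrt a=(c\ell)^2$ is a square in $L$. Let $b\in K^\times$ and let $d$ be as in Lemma 4.3, which applies since $a$ is radical. Then $(c\sqrt a,b)_{K_1}=(cd,b)_{K_1}$. Restricting to $L\supseteq K_1$ gives $0=(c\sqrt a,b)_L=(cd,b)_L$. Since $\mathrm{Res}$ is injective on $Q_K$, $(cd,b)_K=0$, and therefore $(c\sqrt a,b)_{K_1}=(cd,b)_{K_1}=0$.

2. The projection sends $a$ to $1$, so $a\in L^{\times2}$. It is surjective on groups, and bijective $Q_K\times\{0\}\to Q_K$ on the second component. $\square$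

So a counterexample is a field $K\ni i$ with a radical nonsquare $a$ such that *for every* $c\in K^\times$ some $b\in K^\times$ has $(c\sqrt a,b)_{K(\sqrt a)}\neq0$.

## 5. A generic tower in which every $c$ fails

**Theorem A.** There are a field $K\ni i$ and a radical $a\in K\setminus K^2$ such that for every $c\in K^\times$ there is $b\in K^\times$ with $(c\sqrt a,b)_{K(\sqrt a)}\ne0$. Consequently, for every complement $G_1$ of $\{1,a\}$ in $K^\times/K^{\times2}$, the structure $\mathcal Q_1=\langle G_1,Q_K,q_K|\rangle$ is not realizable. In particular, not every quaternionic structure is realizable.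

There are two demands, and they seem to conflict. We want $(c\sqrt a,t_c)\neq0$ for suitable $t_c$: this is easy, take $t_c$ a new variable. We also want $a$ radical, so we must split all $(a,b)$, and splitting might kill the classes just protected. The point that resolves this is that the protected classes live over $K(\sqrt a)$, where $(a,b)$ is *already* split: over that field, passing to the function field of its conic is only a purely transcendental extension.

*Proof.* **Step 1 (one layer: make all $(a,b)$ with $b\in E^\times$ split, and defeat all $c\in E^\times$).** Let $E$ be a field with $i\in E$ and $a\in E\setminus E^2$. Put $E'=E(t_c:c\in E^\times)$ with algebraically independent $t_c$. Well-order $E^\times=\{b_\lambda\}$. Define $N_0=E'$, let $N_{\lambda+1}$ be the function field over $N_\lambda$ of the conic of $(a,b_\lambda)$, and take unions at limits. Let $E^*$ be the union of all the $N_\lambda$.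

All $N_\lambda$ and $E^*$ are regular over $E$ by (F1), so $\sqrt a$ lies in none of them. The class $(a,b_\lambda)$ is split over $N_\lambda(\sqrt a)$, so by (F1) $N_{\lambda+1}(\sqrt a)=N_\lambda(\sqrt a)(x_\lambda)$ with one variable $x_\lambda$. By transfinite induction $N_\lambda(\sqrt a)=E'(\sqrt a)(x_\mu:\mu<\lambda)$ with independent variables. Hence $E^*(\sqrt a)$ is purely transcendental over $E'(\sqrt a)=E(\sqrt a)(t_c:c\in E^\times)$, and so over $E(\sqrt a)$. We conclude:

* (i) $a\notin(E^*)^2$;
* (ii) $(a,b)_{E^*}=0$ for all $b\in E^\times$;
* (iii) $\mathrm{Br}\,E(\sqrt a)\to\mathrm{Br}\,E^*(\sqrt a)$ is injective, by (F2);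
* (iv) $(c\sqrt a,t_c)_{E^*(\sqrt a)}\neq0$ for all $c\in E^\times$.

For (iv): by (1), with $E$ in place of $K$, $c\sqrt a$ is not a square in $E(\sqrt a)$. By (F2), $(c\sqrt a,t_c)\ne0$ over $E(\sqrt a)(t_c)$. Since $E^*(\sqrt a)$ is purely transcendental over $E(\sqrt a)(t_{c'}:c'\in E^\times)$, which is purely transcendental over $E(\sqrt a)(t_c)$, the class stays nonzero.

**Step 2 (iterate, to reach all $b$ and all $c$ of the final field).** Let $k$ be any field of characteristic $\ne2$ containing $i$. Put $K_0=k(a)$ with $a$ an indeterminate, $K_{n+1}=K_n^*$, which makes sense by (i), and $K=\bigcup K_n$. Then $a\notin K^2$. Every $b\in K^\times$ lies in some $K_n$, so $(a,b)_{K_{n+1}}=0$ by (ii); thus $a$ is radical in $K$. Given $c\in K^\times$, say $c\in K_n$, the class $(c\sqrt a,t_c)$ with $t_c\in K_{n+1}$ is nonzero over $K_{n+1}(\sqrt a)$ by (iv), hence over all $K_m(\sqrt a)$ with $m>n$ by (iii), hence over $K(\sqrt a)=\bigcup K_m(\sqrt a)$ by (F4). So $b=t_c$ does it.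

**Step 3 (conclude non-realizability).** By Proposition 4.2, $\mathcal Q(K)=\mathcal Q_1\times\mathcal Q_2$. If $\mathcal Q_1$ were realizable, there would be $L$ as in Proposition 4.4(2), and Proposition 4.4(1) would give $c\in K^\times$ with $(c\sqrt a,b)_{K(\sqrt a)}=0$ for all $b\in K^\times$, contrary to Step 2. $\square$

The factor that we failed to remove, $\mathcal Q_2=\langle\{1,a\},\{0\},0\rangle$, is completely degenerate, hence itself realizable by case (b).

## 6. Functionals on a symplectic space

The structure of Theorem A is enormous. What is the smallest-looking one? Suppose $i\in K$, $a\notin K^2$ is radical and $Q_K=\{0,\alpha\}$ with $\alpha\ne0$. By Section 4, $\alpha_{K_1}\ne0$. Write $\mathrm{rad}$ for the group of radical square classes and $V=(K^\times/K^{\times2})/\mathrm{rad}$. The symbol induces a form $\beta:V\times V\to\{0,\alpha\}=\mathbb F_2$, nondegenerate by the definition of $\mathrm{rad}$, and alternating since $(b,b)=(b,-1)=0$. By Lemma 4.3,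
$$\varphi(b)=(\sqrt a,b)_{K_1},\qquad b\in K^\times,$$
takes values in $\{0,\alpha_{K_1}\}=\mathbb F_2$ and is a homomorphism. The obstruction in Proposition 4.4(1) is that $\varphi$ should not be of the form $b\mapsto(c,b)$.

**Remark 6.1 (finite $V$).** If $\mathrm{rad}=\{1,a\}$, then $\varphi$ vanishes on $\mathrm{rad}$, because $a$ is a square in $K_1$; so $\varphi$ is a functional on $V$. If moreover $V$ is finite, nondegeneracy says that every functional on $V$ is $b\mapsto\beta(c,b)$ for some $c$. Then $(c\sqrt a,b)_{K_1}=0$ for all $b\in K^\times$, and the obstruction vanishes. The same holds for finite $V$ and any $\mathrm{rad}$ on which $\varphi$ vanishes. So this method says nothing here, and we make no claim about realizability of finite structures.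

On an infinite $V$ there is room. With a symplectic basis $e_1,f_1,e_2,f_2,\dots$, where $\beta(e_j,f_j)=1$ and all other pairs are orthogonal, the functional with $\varphi(e_j)=1$, $\varphi(f_j)=0$ for all $j$ is not $\beta(c,\cdot)$ for any $c$: a vector $c$ is a finite combination of basis vectors, so $\beta(c,e_j)=0$ for large $j$. This suggests the following structure.

**Definition 6.2.** $\mathcal Q_\infty=\langle V,\mathbb F_2,\beta\rangle$, where $V$ is an $\mathbb F_2$-space of countably infinite dimension, $\beta$ is a nondegenerate alternating form, and $-1$ is the neutral element.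

It is a quaternionic structure by Example 2.3(iii).

**Lemma 6.3.** Such a $(V,\beta)$ is unique up to isometry.

*Proof.* We build a symplectic basis. Enumerate $V$, and let $W\subseteq V$ be a finite nondegenerate subspace (start with $W=0$). Then $V=W\perp W^\perp$ and $W^\perp$ is nondegenerate. Let $v$ be the first vector in the enumeration with $v\notin W$. It has a nonzero component $v'\in W^\perp$, and some $w\in W^\perp$ has $\beta(v',w)=1$. Then $v',w$ span a hyperbolic plane in $W^\perp$; replace $W$ by $W\perp\langle v',w\rangle$, which contains $v$. Repeating, we exhaust $V$ and get a basis of hyperbolic pairs. $\square$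

Note that $\mathcal Q_\infty$ is in none of the known cases: $Q\ne\{0\}$, $G\neq\{1,-1\}$, and for every $x$ the subspace $x^\perp$ has codimension at most $1$, so it is infinite and not inside $\{1,x\}$, which excludes (a).

## 7. A countable field with two quaternion classes

**Theorem B.** $\mathcal Q_\infty$ is not realizable. More precisely, in every characteristic $\neq2$ there is a countable field $K\ni i$ with ${}_2\mathrm{Br}(K)=\{0,\alpha\}$, $\alpha\ne0$, and $a\in K\setminus K^2$ such that $\mathcal Q(K)\cong\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$, but no extension $L/K$ induces the projection onto $\mathcal Q_\infty$. Moreover, $G_K(2)=\mathrm{Gal}(K(2)/K)$ is not a nontrivial free pro-$2$ product.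

As in Theorem A we build a tower, but now we also kill or identify with $\alpha$ everything that should not survive, while keeping $\alpha$ alive over $E(\sqrt a)$.

**Definition 7.1.** A triple $(E,a,\alpha)$ is *admissible* if $E$ is countable, $i\in E$, $a\in E\setminus E^2$, $\alpha\in{}_2\mathrm{Br}(E)$ and $\alpha_{E(\sqrt a)}\neq0$. An *admissible extension* is a countable regular extension $E'/E$ with $\alpha_{E'(\sqrt a)}\ne0$.

Then $(E',a,\alpha_{E'})$ is again admissible, since $\sqrt a\notin E'$ by regularity. Admissible extensions compose, and they pass to unions of countable chains by (F4). *Example.* Let $k$ be countable with $i\in k$, and $a,e,f$ indeterminates. Then $(k(a,e,f),a,(e,f))$ is admissible: over $k(\sqrt a)(e)(f)$ the class $(e,f)$ is nonzero by (F2), because $e$ is not a square in $k(\sqrt a)(e)$.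

*Proof of Theorem B.* **Step 1 (the four moves).** Let $(E,a,\alpha)$ be admissible and $M=E(\sqrt a)$. Each move below produces an admissible extension $E'/E$. Regularity comes from (F1), and countability is clear, so only $\alpha_{E'(\sqrt a)}\ne0$ needs proof.

**(S0)** *To make $a$ radical.* For $b\in E^\times$, let $E'$ be the function field of the conic of $(a,b)_E$. Then $(a,b)_{E'}=0$. The conic is split over $M$, so $E'(\sqrt a)$ is purely transcendental over $M$, and $\alpha$ survives by (F2).

**(S1)** *To kill unwanted classes.* For $\beta\in{}_2\mathrm{Br}(E)$ with $\beta_M\ne\alpha_M$, let $E'=E(\mathrm{SB}(\beta))$. Then $\beta_{E'}=0$. By (F1) the kernel of $\mathrm{Br}\,M\to\mathrm{Br}\,E'(\sqrt a)$ is $\{0,\beta_M\}$. It does not contain $\alpha_M$.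

**(S2)** *To make the pairing nondegenerate modulo $a$.* For $b\in E^\times\setminus(E^2\cup aE^2)$, let $\gamma=(b,t)+\alpha$ over $E(t)$ and $E'=E(t)(\mathrm{SB}(\gamma))$. Since $\gamma$ dies in $E'$, $(b,t)_{E'}=\alpha_{E'}$. By (F3), $b\notin M^2$, so $(b,t)_{M(t)}\neq0$ by (F2), which means $\alpha\neq\gamma$ in $\mathrm{Br}\,M(t)$. Also $\alpha_{M(t)}\neq0$. So $\alpha\notin\{0,\gamma\}$, which is the kernel of $\mathrm{Br}\,M(t)\to\mathrm{Br}\,E'(\sqrt a)$.

**(S3)** *To defeat a given $c\in E^\times$.* We want $(c\sqrt a,t)=\alpha$ over $E'(\sqrt a)$. The class $(c\sqrt a,t)+\alpha$ lives over a field containing $\sqrt a$, whereas we need something over $E(t)$ or a regular extension of it to split. Lemma 4.3 helps again. Let $N$ be the function field of the conic of $(a,t)$ over $E(t)$. This conic splits over $M(t)$, so $N(\sqrt a)$ is purely transcendental over $M(t)$; also $\sqrt a\notin N$. Since $(a,t)_N=0$, Lemma 4.3 over $N$ gives $d\in N^\times$ with $(\sqrt a,t)_{N(\sqrt a)}=(d,t)_{N(\sqrt a)}$. Put $\gamma=(cd,t)_N+\alpha$ and $E'=N(\mathrm{SB}(\gamma))$. Over $N(\sqrt a)$ we have $\gamma=(c\sqrt a,t)+\alpha$.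 By (1) the element $c\sqrt a$ is not a square in $M$, so $(c\sqrt a,t)\ne0$ over $M(t)$, hence over $N(\sqrt a)$, and $\alpha\neq\gamma$ there. Also $\alpha\ne0$ over $N(\sqrt a)$, which is purely transcendental over $M$. So $\alpha$ is not in the kernel $\{0,\gamma\}$ of $\mathrm{Br}\,N(\sqrt a)\to\mathrm{Br}\,E'(\sqrt a)$. Since $\gamma$ dies in $E'$,
$$(c\sqrt a,t)_{E'(\sqrt a)}=\alpha_{E'(\sqrt a)}.\tag{2}$$

**Step 2 (the tower, which performs every move for every datum).** Start with $K_0=k(a,e,f)$, $\alpha=(e,f)$, where $k$ is a countable field of the given characteristic with $i\in k$. Given $K_n$, there are countably many tasks: (S0) for $b\in K_n^\times$, (S1) for $\beta\in{}_2\mathrm{Br}(K_n)$, (S2) for $b\in K_n^\times\setminus(K_n^2\cup aK_n^2)$, (S3) for $c\in K_n^\times$. The Brauer group of a countable field is countable, since an algebra is given by finitely many structure constants. Arrange the tasks in a sequence and perform them one after another over the current field $P\supseteq K_n$. An (S1)-task is skipped if at its turn $\beta=\alpha$ over $P(\sqrt a)$. The condition of an (S2)-task persists: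 if $b$ or $b/a$ were a square in $P$, its square root would be algebraic over $K_n$, hence in $K_n$ by regularity. Let $K_{n+1}$ be the union of the resulting chain, and $K=\bigcup K_n$. It is countable and regular over each $K_n$, and $a\notin K^2$, $\alpha_{K(\sqrt a)}\neq0$.

**Step 3 (compute $\mathcal Q(K)$).** By (S0), $a$ is radical in $K$.

Next, ${}_2\mathrm{Br}(K)=\{0,\alpha\}$. A class $\beta$ comes from some ${}_2\mathrm{Br}(K_n)$. Either it was killed by (S1), or its task was skipped and $\beta_{K(\sqrt a)}=\alpha_{K(\sqrt a)}$. In the latter case $\beta-\alpha=(a,x)_K$ for some $x$ by (F3), and this is $0$ as $a$ is radical.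

If $b\in K^\times\setminus(K^2\cup aK^2)$, then $b\in K_n^\times\setminus(K_n^2\cup aK_n^2)$ for some $n$, and (S2) gives $t\in K^\times$ with $(b,t)_K=\alpha\ne0$. So the radical square classes are exactly $\{1,a\}$. Also $K_0^\times/K_0^{\times2}$ is infinite (the infinitely many monic irreducible polynomials in $k[a]$ give distinct classes) and injects into $K^\times/K^{\times2}$ by regularity. Hence $V=(K^\times/K^{\times2})/\{1,a\}$ is countably infinite; in particular such $b$ exist and $Q_K=\{0,\alpha\}$. The induced pairing on $V$ is nondegenerate and alternating. A complement $G_1$ of $\{1,a\}$ maps isomorphically onto $V$, so $\mathcal Q_1\cong\mathcal Q_\infty$ by Lemma 6.3, and $\mathcal Q(K)\cong\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$ by Proposition 4.2.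

**Step 4 (no $L$ induces the projection).** By (S3) and (2), for every $c\in K^\times$ there is $t\in K^\times$ with
$$(c\sqrt a,t)_{K(\sqrt a)}=\alpha_{K(\sqrt a)}\neq0.\tag{3}$$
By Proposition 4.4 no extension $L/K$ induces the projection. This does not depend on the chosen isomorphism: under any isomorphism of $\mathcal Q(K)$ with a product $\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$, the generator of the second factor pairs trivially with everything, so it corresponds to the only nontrivial radical class, $a$; hence $a\mapsto1$ under the projection, which is again surjective on groups and bijective on $Q_K$. So $\mathcal Q_\infty$ is not realizable.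

**Step 5 (free indecomposability of $G=G_K(2)$).** Here we show that a free decomposition would produce an $L$ as in Proposition 4.4(1). Write $H^n(\cdot)$ for $H^n(\cdot,\mathbb F_2)$. By (F6), $H^1(G)=K^\times/K^{\times2}$, and $H^2(G)$ embeds in ${}_2\mathrm{Br}(K)=\{0,\alpha\}$; its image contains $\alpha=(b,t)_K$ as the image of a cup product. So $H^2(G)\cong\mathbb F_2$.

Suppose $G=A*B$ with $A,B\neq1$. By (F8), $H^2(A)\oplus H^2(B)\cong\mathbb F_2$, so we may assume $H^2(B)=0$. Let $\chi\in H^1(G)$ with $\chi|_A=0$. For every $\psi\in H^1(G)$ the class $\chi\cup\psi$ restricts to $0$ on $A$, and to $0$ on $B$ because $H^2(B)=0$; by (F8) it is $0$. So $\chi$ corresponds to a radical class, i.e. $\chi\in\{1,a\}$. On the other hand, by (F8) $\ker(H^1(G)\to H^1(A))\cong H^1(B)$, and this is nonzero since $B$ is a nontrivial pro-$2$ group. Hence this kernel is exactly $\{1,a\}$.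

Let $L$ be the fixed field of $A$ in $K(2)$. By (F5), $L(2)=K(2)$ and $G_L(2)=A$. Since $\chi_a|_A=0$, $\sqrt a\in L$. Since $H^1(G)\to H^1(A)$ is surjective, $K^\times\to L^\times/L^{\times2}$ is surjective. Since $H^2(B)=0$, $H^2(G)\to H^2(A)$ is injective, and inflation $H^2(A)\to{}_2\mathrm{Br}(L)$ is injective; therefore $\alpha_L\ne0$ and $Q_K=\{0,\alpha\}\to Q_L$ is injective. Proposition 4.4(1) gives $c\in K^\times$ with $(c\sqrt a,b)_{K(\sqrt a)}=0$ for all $b\in K^\times$, contradicting (3). $\square$

## 8. The same decomposition, realized over another field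

The obstruction was $(\sqrt a,\cdot)_{K(\sqrt a)}$, which is not part of the data $\mathcal Q(K)$. The last theorem shows that indeed $\mathcal Q(K)$ does not determine whether $L$ exists.

**Theorem C.** For every field $F$ there are a field $K'\supseteq F$, $a\in K'\setminus K'^2$, and $K'\subseteq L'\subseteq K'(2)$ such that $\mathcal Q(K')\cong\mathcal Q(F)\times\langle\{1,a\},\{0\},0\rangle$, $\mathcal Q(L')\cong\mathcal Q(F)$, and $\mathrm{Res}:\mathcal Q(K')\to\mathcal Q(L')$ is the projection. There is an $F$ with $\mathcal Q(F)\cong\mathcal Q_\infty$. Hence the decomposition $\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$ occurs both over a field $K$ where it is not realized (Theorem B) and over a field $K'$ where it is.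

The plan is to construct $K'$ together with a large field $M'\supseteq K'$ in which $a$ is already a square and whose maximal pro-$2$ extension is governed by $F$. The field $L'$ will be cut out of $M'$.

**Definition 8.1.** An extension $M/F$ is *good* if $M\cap F(2)=F$ and $M(2)=M\cdot F(2)$; by (F7), this means that restriction $G_M(2)\to G_F(2)$ is an isomorphism.

**Lemma 8.2.** Let $M/F$ be good. Then $\mathrm{Res}:\mathcal Q(F)\to\mathcal Q(M)$ is an isomorphism. Goodness is transitive, and the union of a chain of good extensions of $F$ is good over $F$.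

*Proof.* By (F6), $H^1(G_F(2),\mathbb F_2)\cong H^1(G_M(2),\mathbb F_2)$ says $F^\times/F^{\times2}\cong M^\times/M^{\times2}$. So every quaternion class over $M$ has slots from $F$, and $Q_F\to Q_M$ is surjective. Every class of $Q_F$ is inflated from $H^2(G_F(2),\mathbb F_2)$, which maps isomorphically to $H^2(G_M(2),\mathbb F_2)$, and this embeds in ${}_2\mathrm{Br}(M)$; so $Q_F\to Q_M$ is injective. Transitivity is clear, as a composite of isomorphisms is one. Let $M=\bigcup M_\lambda$ be the union of a chain of good extensions. Then $M\cap F(2)=\bigcup(M_\lambda\cap F(2))=F$. Also $M\cdot F(2)=\bigcup M_\lambda\cdot F(2)=\bigcup M_\lambda(2)$ is a chain union of quadratically closed fields, so it is quadratically closed; it lies between $M$ and $M(2)$, so it equals $M(2)$ by (F5). $\square$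

The basic example, and the only one that we need, is the following.

**Lemma 8.3.** For any field $M$ put $M^\sharp=\bigcup_nM((s^{1/2^n}))$. Then $M^\sharp/M$ is good.

*Proof.* The field $M^\sharp$ carries the $s$-adic valuation, with residue field $M$. If $x\in M^{\sharp\times}$ is algebraic over $M$, its value is $0$, since the valuation is trivial on $M$ and hence on algebraic extensions of $M$. Let $r\in M$ be its residue. Then $x-r$ is algebraic over $M$ and has positive value, so it is $0$. Thus $M$ is algebraically closed in $M^\sharp$, and $M^\sharp\cap M(2)=M$.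

Every element of $M^{\sharp\times}$ has the form $m\,s^{j/2^n}(1+\varepsilon)$ with $m\in M^\times$ and $\varepsilon$ in the maximal ideal. Here $s^{j/2^n}=(s^{j/2^{n+1}})^2$, and $1+\varepsilon$ is a square by Hensel's lemma in some $M((s^{1/2^n}))$. So $M^{\sharp\times}=M^\times M^{\sharp\times2}$. For $M'/M$ finite inside $M(2)$, $M'M^\sharp=\bigcup_nM'((s^{1/2^n}))$, so in the same way $(M'M^\sharp)^\times=M'^\times(M'M^\sharp)^{\times2}$. An element of $M^\sharp\cdot M(2)$ lies in some such $M'M^\sharp$, so if it is nonzero it is $m'y^2$ with $m'\in M'^\times$; and $\sqrt{m'}\in M(2)$. Hence $M^\sharp\cdot M(2)$ is quadratically closed. It lies between $M^\sharp$ and $M^\sharp(2)$, so it equals $M^\sharp(2)$ by (F5). $\square$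

*Proof of Theorem C.* **Step 1 (a field $F$ with $\mathcal Q(F)\cong\mathcal Q_\infty$).** This is the tower of Theorem B without $a$. Consider countable fields $E\ni i$ with $0\neq\alpha\in{}_2\mathrm{Br}(E)$. We use two regular steps. First, for $\beta\in{}_2\mathrm{Br}(E)$ with $\beta\ne\alpha$, pass to $E(\mathrm{SB}(\beta))$: this kills $\beta$, and the kernel $\{0,\beta\}$ does not contain $\alpha$. Second, for $b\in E^\times\setminus E^2$, pass to $E(t)(\mathrm{SB}((b,t)+\alpha))$: this makes $(b,t)=\alpha$. Since $(b,t)_{E(t)}\neq0$ and $\alpha_{E(t)}\ne0$ by (F2), $\alpha$ is not in the kernel $\{0,(b,t)+\alpha\}$. Start with $k(e,f)$, $k$ countable with $i\in k$, and $\alpha=(e,f)$, which is nonzero by (F2). At each stage perform all tasks for the current field one after another, skipping $\beta$ if $\beta=\alpha$ at its turn; the condition $b\notin E^2$ persists by regularity. After $\omega$ stages the union $F$ is countable, $\alpha_F\neq0$ by (F4), ${}_2\mathrm{Br}(F)=\{0,\alpha\}$, and every nonsquare $b$ has some $t$ with $(b,t)_F=\alpha$. The pairing on $F^\times/F^{\times2}$ is thus nondegenerate,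 and it is alternating because $-1$ is a square. The group $F^\times/F^{\times2}$ is countable, and infinite because the infinite group $k(e,f)^\times/k(e,f)^{\times2}$ injects. By Lemma 6.3, $\mathcal Q(F)\cong\mathcal Q_\infty$.

Now let $F$ be an arbitrary field.

**Step 2 (two operations on pairs).** We consider pairs $F\subseteq K\subseteq M$ with $M/F$ good and an element $a\in K$ with $a\in M^2\setminus K^2$. The first such pair is $K_0=F(x)\subset M_0=\bigcup_nF((x^{1/2^n}))$ with $a=1+x$: $M_0/F$ is good by Lemma 8.3, $1+x$ is a square in $F((x))$, and it is not a square in $F(x)$.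

Operation (i) *splits $(a,b)_K$ for a given $b\in K^\times$.* Let $C$ be the conic of $(a,b)_K$. It is split over $M$ because $a\in M^2$, so
$$K(C)\subseteq M(C)\cong M(s)\subseteq M^\sharp .$$
Replace $(K,M)$ by $(K(C),M^\sharp)$. By Lemmas 8.2 and 8.3 $M^\sharp/F$ is good; $a$ is a square in $M^\sharp$; and $a\notin K(C)^2$, since $K$ is algebraically closed in $K(C)$. Now $(a,b)_{K(C)}=0$.

Operation (ii) *removes square classes of $K$ that die in $M$, other than $a$.* Replace $K$ by a field $\tilde K$ that is maximal among the fields $K\subseteq\tilde K\subseteq M$ with $\sqrt a\notin\tilde K$; it exists by Zorn's lemma. Then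
$$\tilde K\cap M^2=\tilde K^2\cup a\tilde K^2.\tag{4}$$
The inclusion $\supseteq$ holds since $a\in M^2$. Conversely, let $y\in\tilde K\cap M^2$ not be a square in $\tilde K$. Then $\tilde K(\sqrt y)\subseteq M$ is strictly larger than $\tilde K$, so it contains $\sqrt a$ by maximality. So $a$ is a nonsquare of $\tilde K$ that becomes a square in $\tilde K(\sqrt y)$, and $y\in a\tilde K^2$ by (F3).

**Step 3 (the tower for $K'$ and $M'$).** To get $(K_{n+1},M_{n+1})$ from $(K_n,M_n)$, well-order $K_n^\times$, perform (i) transfinitely for all $b\in K_n^\times$, taking unions of both fields at limits, and then perform (ii). At limits, goodness is preserved by Lemma 8.2, and $a$ stays a nonsquare in the smaller field because it is one at every earlier stage. Let $K'=\bigcup K_n$ and $M'=\bigcup M_n$. Then $M'/F$ is good, $a\in M'^2$, $a\notin K'^2$, and $a$ is radical in $K'$, since each $b\in K_n^\times$ satisfies $(a,b)_{K_{n+1}}=0$. Moreover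
$$K'\cap M'^2=K'^2\cup aK'^2 .$$
For if $y\in K'\cap M'^2$, choose $n$ and $m\ge\max(n,1)$ with $y\in K_n$ and $\sqrt y\in M_m$; then $y\in K_m\cap M_m^2$, and (4) at stage $m$ gives $y\in K_m^2\cup aK_m^2$.

**Step 4 (compute $\mathcal Q(K')$).** Consider
$$F^\times/F^{\times2}\to K'^\times/K'^{\times2}\to M'^\times/M'^{\times2}.$$
The composite is an isomorphism by Lemma 8.2, and the second map has kernel $\{1,a\}$ by Step 3. Hence $K'^\times/K'^{\times2}=F^\times/F^{\times2}\times\{1,a\}$. Since $a$ is radical, $(ga^\varepsilon,ha^\delta)_{K'}=(g,h)_{K'}$ for $g,h\in F^\times$, so $Q_F\to Q_{K'}$ is surjective; it is injective because $Q_F\to Q_{M'}$ is. The class of $-1$ comes from $F$, so it is $(-1,1)$, the distinguished element of the product in which the second factor has $-1=1$. Thus $\mathcal Q(K')\cong\mathcal Q(F)\times\langle\{1,a\},\{0\},0\rangle$.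

**Step 5 (cut out $L'$).** The field $M'$ has the right structure, but it is not inside $K'(2)$. Inside a separable closure of $M'$ put $L'=M'\cap K'(2)$. Then $K'\subseteq L'\subseteq K'(2)$, $\sqrt a\in L'$, and $L'(2)=K'(2)$ by (F5). We have $K'(2)\subseteq M'(2)$, and by (F7) the image of the restriction $G_{M'}(2)\to G_{L'}(2)=\mathrm{Gal}(K'(2)/L')$ is $\mathrm{Gal}(K'(2)/M'\cap K'(2))$, which is everything. So this map is surjective. Its composite with $G_{L'}(2)\to G_F(2)$ is the isomorphism $G_{M'}(2)\to G_F(2)$, so it is also injective. Hence $G_{M'}(2)\to G_{L'}(2)$ is an isomorphism, and therefore so is $G_{L'}(2)\to G_F(2)$. That is, $L'/F$ is good, and $\mathcal Q(F)\to\mathcal Q(L')$ is an isomorphism by Lemma 8.2.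

The map $\mathrm{Res}:\mathcal Q(K')\to\mathcal Q(L')$ is this isomorphism on the factor $\mathcal Q(F)$, and it sends $a$ to $1$. So it coincides with the projection.

**Step 6 (compare with Theorem B).** Apply Steps 2–5 to the field $F$ of Step 1. The resulting $K'$ has $\mathcal Q(K')\cong\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$, and $L'$ realizes the projection onto $\mathcal Q_\infty$. The field $K$ of Theorem B has an isomorphic decomposition, and no extension of $K$ realizes it. $\square$
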